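\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Unique $m$-dissipative extension, at every viscosity, of the Kolmogorov operator of the stochastic 2-D Navier--Stokes equation with its enstrophy Gibbs measure}


\begin{abstract}
We consider the Kolmogorov operator of the two-dimensional stochastic Navier--Stokes equation on the torus, driven by a cylindrical Wiener process, on bounded cylinder functions in $L^2(\mu)$, where $\mu$ is the enstrophy Gibbs measure. We prove that for every viscosity $v>0$ this operator has exactly one $m$-dissipative extension, namely its closure. The proof expands a function orthogonal to the range of $\lambda-L$ in Wiener chaos. The energy flux between consecutive chaoses is bounded by the dissipation norms times only the square root of the degree, and slowly varying polynomial weights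 absorb such a flux whatever the viscosity is. The method also gives the result in $L^p(\mu)$ for $1\le p\le 2$ and for fractional dissipation $(-\Delta)^\theta$ with $\theta>\frac12$, together with the adjoint and exponential decay to equilibrium in $L^2(\mu)$.
\end{abstract}

\section{The problem and the result}

\subsection{Equation, measure, operator}

Let $\mathbb T^2=[0,2\pi]^2$ with periodic boundary conditions and let $v>0$. The stochastic Navier--Stokes equation
\[
dX-v\Delta X\,dt+(X\cdot\nabla)X\,dt=\nabla p\,dt+dW_t,\qquad \nabla\cdot X=0,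
\]
with $W$ a cylindrical Wiener process, is written through the mean-zero stream function $\phi$: $X=\nabla^\perp\phi$ with $\nabla^\perp=(-D_2,D_1)$, and the vorticity is $\omega=\operatorname{curl}X=D_2X_1-D_1X_2=-\Delta\phi$. In these terms
\[
d\phi=\bigl(v\Delta\phi-B(\phi)\bigr)dt+(-\Delta)^{-1}\operatorname{curl}dW_t,\qquad
B(\phi)=(-\Delta)^{-1}\bigl[(\nabla^\perp\phi\cdot\nabla)(-\Delta\phi)\bigr].
\]

\emph{Coordinates.} Let $\mathbb Z^2_+=\{j\in\mathbb Z^2:\ j_1>0\text{ or }(j_1=0,\ j_2>0)\}$ and $\mathbb Z^2_0=\mathbb Z^2\setminus\{0\}=\mathbb Z^2_+\cup(-\mathbb Z^2_+)$, and write $|k|^2=k_1^2+k_2^2$. The functions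
\[
e_k(\xi)=\frac{\cos(k\cdot\xi)}{\pi\sqrt2},\qquad e_{-k}(\xi)=\frac{\sin(k\cdot\xi)}{\pi\sqrt2}\qquad(k\in\mathbb Z^2_+)
\]
form a real orthonormal basis of the mean-zero functions in $L^2(\mathbb T^2)$. We write $\phi=\sum_{k\in\mathbb Z^2_0}u_ke_k$ with $u=(u_k)$ real, and $D_k=\partial/\partial u_k$. For $p\in\mathbb R$ let $H^p=\{u:\sum_k|k|^{2p}u_k^2<\infty\}$.

\emph{Measure.} Fix $\alpha>3/2$. The \emph{enstrophy Gibbs measure} $\mu$ is the centered Gaussian product measure on $H^{1-\alpha}$ under which the $u_k$ are independent with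
\[
u_k\sim N\Bigl(0,\frac1{2v|k|^4}\Bigr).
\]
Equivalently, the vorticity $-\Delta\phi$ is white noise times $(2v)^{-1/2}$. We write $E$ for expectation under $\mu$, and $\|\cdot\|_{L^p}$ for the norm of $L^p(\mu)$.

\emph{Nonlinearity.} Let $B_k(u)$ be the $e_k$-coordinate of $B(\phi)$, a quadratic form defined first for finitely many nonzero coordinates. Let $P_N$ keep the coordinates with $|k|^2\le N$. On the support of $\mu$, $B_k(u)$ is the limit in $L^2(\mu)$ of $B_k(P_Nu)$ as $N\to\infty$. It is a known fact that the limit exists; a proof is contained in Section~\ref{sec:first}.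

\emph{Operator.} Let $\mathcal FC_b^2$ be the space of cylinder functions $F(u)=g(u_{k_1},\dots,u_{k_n})$ with $n\in\mathbb N$, $k_i\in\mathbb Z^2_0$ and $g\in C_b^2(\mathbb R^n;\mathbb R)$. The Kolmogorov operator is
\begin{equation}\label{eq:L}
LF=\sum_{k\in\mathbb Z^2_0}\Bigl[\frac1{2|k|^2}D_k^2F-v|k|^2u_kD_kF-B_kD_kF\Bigr],\qquad F\in\mathcal FC_b^2 .
\end{equation}
The sum is finite and $LF$ lies in the real space $L^2(\mu)$.

\subsection{The question}

Recall that an operator $A$ on a Banach space is \emph{dissipative} if $\|(\lambda-A)x\|\ge\lambda\|x\|$ for all $x\in D(A)$ and $\lambda>0$, and \emph{$m$-dissipative} if in addition $\lambda-A$ is onto for $\lambda>0$ (one $\lambda$ suffices). By the Lumer--Phillips theorem the densely defined $m$-dissipative operators are exactly the generators of $C_0$-semigroups of contractions. So if $L$ has exactly one $m$-dissipative extension, then formula \eqref{eq:L}, which is available only on cylinder functions, determines the contraction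 semigroup on $L^2(\mu)$.

The following problem is posed in \cite{reflection}: \emph{for which viscosities $v>0$ does $(L,\mathcal FC_b^2)$ have a unique extension to an $m$-dissipative operator in $L^2(\mu)$? Is this so for every $v>0$?} Stannat proved that $L$ is essentially $m$-dissipative in $L^1(\mu)$ when $v$ is sufficiently large.

Here is how $v$ enters. In the normalized coordinates $\eta_k=\sqrt{2v}\,|k|^2u_k$, which are independent standard Gaussians, a short computation (Section~\ref{sec:chaos}) gives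
\[
L=v\bigl(\mathcal L_0+v^{-3/2}\mathcal G\bigr),
\]
where the Ornstein--Uhlenbeck operator $\mathcal L_0$ and the first-order operator $\mathcal G$ do not depend on $v$. Large viscosity thus means a small nonlinear term. That term is far from bounded: under $\mu$ the expected energy $E\sum_k|k|^2u_k^2=\sum_k\frac1{2v|k|^2}$ is already infinite. On the other hand $\mathcal G$ is antisymmetric in $L^2(\mu)$, because the Euler flow formally preserves $\mu$, and multiplying an antisymmetric operator by a nonzero real constant does not change whether it is essentially skew-adjoint. This suggests that the size of $v$ should not matter, and it does not.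

Let $\mathcal FC_c^\infty\subset\mathcal FC_b^2$ be the set of functions $g(u_{k_1},\dots,u_{k_n})$ with $g\in C_c^\infty(\mathbb R^n)$. This is not a vector space: for $a\neq b$, a sum $g_1(u_a)+g_2(u_b)$ is in general not in it. Density of $(\lambda-L)(\mathcal FC_c^\infty)$ below means density of this set, not only of its span.

\begin{theorem}\label{thm:main}
Let $v>0$ be arbitrary.
\begin{enumerate}
\item[(i)] $(L,\mathcal FC_b^2)$ is dissipative in $L^2(\mu)$.
\item[(ii)] $(\lambda-L)(\mathcal FC_c^\infty)$ is dense in $L^2(\mu)$ for every $\lambda>0$.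
\end{enumerate}
Consequently the closure $\bar L$ of $(L,\mathcal FC_b^2)$ is $m$-dissipative, and it is the only $m$-dissipative extension of $(L,\mathcal FC_b^2)$.
\end{theorem}

\begin{proof}[Proof of the last sentence from (i) and (ii)]
A densely defined dissipative operator is closable and its closure is dissipative. By dissipativity the range of $\lambda-\bar L$ is closed, and by (ii) it is dense, so it is everything. Now let $A\supset L$ be $m$-dissipative. Then $A$ is closed, so $A\supset\bar L$. Given $x\in D(A)$ choose $y\in D(\bar L)$ with $(\lambda-\bar L)y=(\lambda-A)x$. Then $(\lambda-A)(x-y)=0$, so $x=y$ by dissipativity. Hence $A=\bar L$.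
\end{proof}

Section~\ref{sec:gen} contains a more general statement, Theorem~\ref{thm:gen}.

\section{The idea on a scalar model}\label{sec:toy}

The chaos decomposition splits $L^2(\mu)$ into orthogonal spaces $\mathcal H_0,\mathcal H_1,\mathcal H_2,\dots$ according to polynomial degree. We shall see that the linear part of $L$ preserves each $\mathcal H_n$, and that the nonlinear part is $G_++G_-$, where $G_+$ raises and $G_-$ lowers the degree by one and $G_-$ is formally $-G_+^*$. A function $h=\sum_nh_n$ orthogonal to the range of $\lambda-L$ therefore solves a tridiagonal system, and we must show $h=0$.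

Replace each $\mathcal H_n$, $n\ge1$, by a line and the dissipation by a constant $\sigma>0$. The system becomes
\begin{equation}\label{eq:toy}
\sigma x_n=g_nx_{n+1}-g_{n-1}x_{n-1}\qquad(n\ge1,\ g_0=0),
\end{equation}
with real $g_n$ and a real sequence $x\in\ell^2$. Multiplying by $x_n$ we get
\[
\sigma x_n^2=t_n-t_{n-1},\qquad t_n=g_nx_nx_{n+1},\quad t_0=0,\qquad\text{so}\qquad \sigma\sum_{n\le N}x_n^2=t_N .
\]
Antisymmetry has made the interaction a flux $t_N$ from level $N$ to level $N+1$, and the question is whether this flux can escape to infinity.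

\emph{It can, if $g_n$ grows too fast.} Let $\gamma>1$, $x_n=n^{-\gamma/2}$ and $g_n=\sigma(n(n+1))^{\gamma/2}\sum_{j\le n}j^{-\gamma}$. Then $t_n=\sigma\sum_{j\le n}x_j^2$, so \eqref{eq:toy} holds with $0\ne x\in\ell^2$, and $g_n$ is comparable to $n^\gamma$. So dissipation and antisymmetry alone do not force $x=0$.

\emph{It cannot, if $|g_n|\le C\sqrt n$}, and then it is even enough that $|x_n|\le C'n^d$ for some $d\ge0$. Take $w_n=(n_0+n)^{-K}$ with $n_0\ge1$ and $K>2d+\frac32$, so that $\sum w_n|t_n|<\infty$, $w_nt_n\to0$ and $S=\sum w_nx_n^2<\infty$. Summation by parts gives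
\[
\sigma S=\sum_{n\ge1}(w_n-w_{n+1})t_n\le\sum_{n\ge1}\frac{K}{n_0+n}\,w_n\cdot C\sqrt n\cdot\tfrac12(x_n^2+x_{n+1}^2)\le\frac{CK}{2\sqrt{n_0}}\cdot\frac{1+2^K}{2}\,S,
\]
since $\frac{\sqrt n}{n_0+n}\le\frac1{2\sqrt{n_0}}$ and $w_n\le2^Kw_{n+1}$. For $n_0$ large this forces $S=0$. A slowly varying weight gains a factor $1/n$, the flux loses $\sqrt n$, and starting the weight late (large $n_0$) makes the product as small as we like. A small $\sigma$ only requires a larger $n_0$.

The true problem requires three things: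
\begin{itemize}
\item identify $G_\pm$ and their antisymmetry (Section~\ref{sec:chaos});
\item bound the flux between degrees $n$ and $n+1$ by $\sqrt n$ times the dissipation norms (Section~\ref{sec:est}); a direct estimate gives only $n^{3/2}$, a growth at which the flux in the model can escape, so this gain is decisive;
\item show that these norms are finite and grow at most polynomially in $n$, although a priori $h$ is only in $L^2(\mu)$ (Section~\ref{sec:density}); for this the direct estimate is good enough.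
\end{itemize}

\section{Invariance and dissipativity}

\begin{lemma}\label{lem:inv}
For $F\in\mathcal FC_b^2$,
\[
E\Bigl[\sum_kB_kD_kF\Bigr]=0,\qquad E[LF]=0,\qquad E[F\,LF]=-\sum_k\frac1{2|k|^2}E[(D_kF)^2].
\]
\end{lemma}

\begin{proof}
For cylinder functions $\psi$ of class $C^1$ that have polynomial growth together with their first derivatives, Gaussian integration by parts reads $E[D_k\psi]=2v|k|^4E[u_k\psi]$. With $\psi=D_kF$ it gives $E[\frac1{2|k|^2}D_k^2F]=v|k|^2E[u_kD_kF]$, so the Ornstein--Uhlenbeck part of $LF$ has mean zero.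

Let $F$ depend only on coordinates with $|k|^2\le N_0\le N$, and put $\phi_N=P_Nu$, $\omega_N=-\Delta\phi_N$, $X_N=\nabla^\perp\phi_N$. Integrating by parts in each $u_k$ with $|k|^2\le N$,
\[
E\Bigl[\sum_{|k|^2\le N}B_k(P_Nu)D_kF\Bigr]=E\Bigl[F\sum_{|k|^2\le N}\bigl(2v|k|^4u_kB_k(P_Nu)-D_kB_k(P_Nu)\bigr)\Bigr].
\]
Both parts of the sum vanish. With $\langle f,g\rangle_{\mathbb T^2}=\int f\bar g\,d\xi$ the inner product of $L^2(\mathbb T^2)$,
\[
\sum_{|k|^2\le N}|k|^4u_kB_k(P_Nu)=\langle\Delta^2\phi_N,B(\phi_N)\rangle_{\mathbb T^2}=\langle\omega_N,X_N\cdot\nabla\omega_N\rangle_{\mathbb T^2}=\frac12\int X_N\cdot\nabla(\omega_N^2)\,d\xi=0,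
\]
because $\nabla\cdot X_N=0$; this is conservation of enstrophy. Next, $B_k(P_Nu)=|k|^{-2}\langle X_N\cdot\nabla\omega_N,e_k\rangle_{\mathbb T^2}$ and $-\Delta e_k=|k|^2e_k$, so
\[
D_kB_k(P_Nu)=|k|^{-2}\langle\nabla^\perp e_k\cdot\nabla\omega_N,e_k\rangle_{\mathbb T^2}+\langle X_N\cdot\nabla e_k,e_k\rangle_{\mathbb T^2}.
\]
The first term is $\frac1{2|k|^2}\int\nabla^\perp(e_k^2)\cdot\nabla\omega_N\,d\xi=0$ and the second is $\frac12\int X_N\cdot\nabla(e_k^2)\,d\xi=0$, both because $\nabla^\perp(\cdot)$ is divergence free. Only finitely many $D_kF$ are nonzero and they are bounded, so $N\to\infty$ gives $E[\sum_kB_kD_kF]=0$, hence $E[LF]=0$.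

Finally $F^2\in\mathcal FC_b^2$ and $L(F^2)=2F\,LF+\sum_k|k|^{-2}(D_kF)^2$; taking expectations gives the last identity.
\end{proof}

Since $E[F\,LF]\le0$, we have $\lambda\|F\|_{L^2}^2\le E[F(\lambda-L)F]\le\|F\|_{L^2}\|(\lambda-L)F\|_{L^2}$, which is Theorem~\ref{thm:main}(i).

\section{The operator in Wiener chaos}\label{sec:chaos}

We now work in $L^2(\mu;\mathbb C)$ and extend $L$ complex-linearly. Formula \eqref{eq:L} also makes sense for polynomials in finitely many coordinates; that $LF\in L^2(\mu;\mathbb C)$ for these follows from \eqref{eq:L4} below.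

\subsection{Coordinates and Wick products}

The variables $\eta_k=\sqrt{2v}\,|k|^2u_k$ are i.i.d.\ $N(0,1)$. Put $\varepsilon_k=e^{ik\cdot\xi}/(2\pi)$, so that $\varepsilon_{\pm k}=(e_k\pm ie_{-k})/\sqrt2$ for $k\in\mathbb Z^2_+$. For $k\in\mathbb Z_+^2$ let
\[
z_k=(\eta_k-i\eta_{-k})/\sqrt2,\qquad z_{-k}=\bar z_k .
\]
Then $z_k\varepsilon_k+z_{-k}\varepsilon_{-k}=2\operatorname{Re}(z_k\varepsilon_k)=\eta_ke_k+\eta_{-k}e_{-k}$, so
\begin{equation}\label{eq:vort}
\sqrt{2v}\,(-\Delta\phi)=\sum_{k\in\mathbb Z_0^2}z_k\varepsilon_k,\qquad E[z_kz_l]=\mathbf 1_{k+l=0}.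
\end{equation}
A polynomial in finitely many coordinates is a polynomial in the $z_k$, and $\partial_{z_k}$ denotes the derivative in which all $z_k$, $k\in\mathbb Z^2_0$, are treated as independent variables.

For complex parameters $s=(s_k)_{k\in\mathbb Z^2_0}$, only finitely many of them nonzero, let
\[
\mathcal W(s)=\exp\Bigl(\sum_ks_kz_k-\frac12\sum_ks_ks_{-k}\Bigr),\qquad
:\!z_{k_1}\cdots z_{k_n}\!:\;=\partial_{s_{k_1}}\cdots\partial_{s_{k_n}}\mathcal W(s)\big|_{s=0}.
\]
The Wick product is $z_{k_1}\cdots z_{k_n}$ plus a polynomial of lower degree; for example $:\!z_mz_l\!:\;=z_mz_l-\mathbf 1_{m+l=0}$. We need three facts.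
\begin{itemize}
\item $\partial_{z_k}\mathcal W(s)=s_k\mathcal W(s)$. Hence
\begin{equation}\label{eq:wickder}
\partial_{z_k}:\!z_{k_1}\cdots z_{k_n}\!:\;=\sum_i\mathbf 1_{k_i=k}:\!\textstyle\prod_{j\ne i}z_{k_j}\!: .
\end{equation}
\item $\mathcal W(s)\mathcal W(t)=\exp(\sum_ks_kt_{-k})\,\mathcal W(s+t)$. Differentiating at $s=t=0$: the product $:\!z_{m_1}\cdots z_{m_p}\!:\,:\!z_{k_1}\cdots z_{k_q}\!:$ is the sum, over all partial matchings of $\{1,\dots,p\}$ with $\{1,\dots,q\}$, of $\prod_{(a,b)\text{ matched}}\mathbf 1_{m_a+k_b=0}$ times the Wick product of the unmatched factors. A matched pair is called a \emph{contraction}.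
\item $E[\mathcal W(s)]=1$, so only complete matchings contribute to the expectation of such a product. Since $\bar z_k=z_{-k}$,
\[
E\bigl[:\!z_{k_1}\cdots z_{k_n}\!:\,\overline{:\!z_{l_1}\cdots z_{l_m}\!:}\,\bigr]=\delta_{nm}\sum_{\pi\in S_n}\prod_i\mathbf 1_{k_i=l_{\pi(i)}} .
\]
\end{itemize}
For finitely supported symmetric $f:(\mathbb Z_0^2)^n\to\mathbb C$ put
\[
I_n(f)=\sum_{k_1,\dots,k_n}f(k_1,\dots,k_n):\!z_{k_1}\cdots z_{k_n}\!:,\qquad
\langle f,g\rangle=n!\sum_kf(k)\overline{g(k)},\qquad\|f\|^2=\langle f,f\rangle .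
\]
Then $E[I_n(f)\overline{I_m(g)}]=\delta_{nm}\langle f,g\rangle$, so $I_n$ extends isometrically to all symmetric $f\in\ell^2$. For $n=0$, $f$ is a constant. We call $n$ the degree of $f$. Polynomials in finitely many coordinates are dense in $L^2(\mu;\mathbb C)$, and each is a finite sum of terms $I_n(f)$ with $f$ finitely supported. Hence every $h\in L^2(\mu;\mathbb C)$ is $\sum_{n\ge0}I_n(h_n)$ with $\|h\|_{L^2}^2=\sum_n\|h_n\|^2$. We also use \emph{hypercontractivity}: on the $L^2(\mu)$-closure of the polynomials of degree at most $d$, all norms $L^p(\mu)$, $2\le p<\infty$, are equivalent.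

\subsection{The linear part}

Since $D_k=\sqrt{2v}\,|k|^2\partial_{\eta_k}$, the linear part of $L$ is
\[
L_0=\sum_kv|k|^2(\partial_{\eta_k}^2-\eta_k\partial_{\eta_k})=\sum_{k\in\mathbb Z^2_0}v|k|^2(\partial_{z_k}\partial_{z_{-k}}-z_k\partial_{z_k}).
\]
For the second equality, let $k\in\mathbb Z^2_+$. Then $\partial_{\eta_k}=(\partial_{z_k}+\partial_{z_{-k}})/\sqrt2$ and $\partial_{\eta_{-k}}=i(\partial_{z_{-k}}-\partial_{z_k})/\sqrt2$, so $\partial_{\eta_k}^2+\partial_{\eta_{-k}}^2=2\partial_{z_k}\partial_{z_{-k}}$, while $\eta_k\partial_{\eta_k}+\eta_{-k}\partial_{\eta_{-k}}=z_k\partial_{z_k}+z_{-k}\partial_{z_{-k}}$. As $\partial_{s_k}\mathcal W=(z_k-s_{-k})\mathcal W$,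
\[
L_0\mathcal W(s)=\sum_kv|k|^2(s_ks_{-k}-s_kz_k)\mathcal W(s)=-\sum_kv|k|^2s_k\partial_{s_k}\mathcal W(s).
\]
The operator $\sum_kv|k|^2s_k\partial_{s_k}$ multiplies $s_{k_1}\cdots s_{k_n}$ by $v\sum_i|k_i|^2$, so comparing coefficients in $s$ gives
\begin{equation}\label{eq:L0}
L_0I_n(f)=-v\,I_n(\Lambda f),\qquad\Lambda(k_1,\dots,k_n)=\sum_{i=1}^n|k_i|^2 .
\end{equation}

\subsection{The nonlinear part on the first chaos}\label{sec:first}

Let $G=-\sum_kB_kD_k$, let $G^{(N)}=-\sum_kB_k(P_Nu)D_k$, and let $m^\perp=(-m_2,m_1)$. By \eqref{eq:vort}, with the sums over modes of square length at most $N$, the fields of $P_Nu$ are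
\[
X_N=\frac1{\sqrt{2v}}\sum_m|m|^{-2}z_m\,i\,m^\perp\varepsilon_m,\qquad\nabla\omega_N=\frac1{\sqrt{2v}}\sum_lz_l\,i\,l\,\varepsilon_l,\qquad\varepsilon_m\varepsilon_l=\frac1{2\pi}\varepsilon_{m+l}.
\]
Since $z_k=\sqrt{2v}\,|k|^2\langle\phi,\varepsilon_k\rangle_{\mathbb T^2}$ and $G^{(N)}$ replaces $\phi$ by $-B(\phi_N)$ in this linear functional,
\[
G^{(N)}z_k=-\sqrt{2v}\,\langle X_N\cdot\nabla\omega_N,\varepsilon_k\rangle_{\mathbb T^2}=\frac1{2\pi\sqrt{2v}}\sum_{m+l=k}|m|^{-2}(m^\perp\!\cdot l)\,z_mz_l .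
\]
Symmetrizing in $m\leftrightarrow l$, with $l^\perp\!\cdot m=-m^\perp\!\cdot l$,
\begin{equation}\label{eq:Gz}
G^{(N)}z_k=c\sum_{\substack{m+l=k\\|m|^2,|l|^2\le N}}\beta(m,l):\!z_mz_l\!:,\qquad c=\frac1{2\pi\sqrt{2v}},\quad\beta(m,l)=\frac{m^\perp\!\cdot l}2\Bigl(\frac1{|m|^2}-\frac1{|l|^2}\Bigr),
\end{equation}
where $z_mz_l=\,:\!z_mz_l\!:$ because $m+l=k\ne0$. Here and below, $m$ and $l$ range over $\mathbb Z^2_0$. Clearly $\beta(m,l)=\beta(l,m)=\beta(-m,-l)$. Everything below rests on two further properties of $\beta$. The first expresses conservation of enstrophy within a triad: if $a+b+d=0$ with $a,b,d\in\mathbb Z^2_0$, then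
\begin{equation}\label{eq:triad}
\beta(a,b)+\beta(b,d)+\beta(d,a)=0 .
\end{equation}
Indeed $b^\perp\!\cdot d=-b^\perp\!\cdot a=a^\perp\!\cdot b$, and likewise $d^\perp\!\cdot a=b^\perp\!\cdot d$, so the sum telescopes. The second property is a summability bound.

\begin{lemma}\label{lem:beta}
For $a,b\ge0$ with $a+b>1$ there is $C_{a,b}<\infty$ with
\[
\sum_{m+l=p}\beta(m,l)^2\,(|m|^2+|l|^2)^{-b}\le C_{a,b}\,|p|^{2a}\qquad\text{for all }p\in\mathbb Z^2_0 .
\]
\end{lemma}

\begin{proof}
Let $q=\min(|m|,|l|)$ and $M=\max(|m|,|l|)\ge|p|/2$. Since $m^\perp\!\cdot l=m^\perp\!\cdot p=-l^\perp\!\cdot p$, we have $|m^\perp\!\cdot l|\le q|p|$. Moreover $\bigl||l|^2-|m|^2\bigr|=|p\cdot(l-m)|\le2|p|M$. Hence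
\[
|\beta(m,l)|\le\frac12\cdot\frac{q|p|\cdot2|p|M}{q^2M^2}=\frac{|p|^2}{qM}.
\]
Let $\delta=\min(a+b-1,1)>0$. Using $M\ge q$, $M\ge|p|/2$ and $2+2b-2\delta\ge0$,
\[
\beta^2(|m|^2+|l|^2)^{-b}\le|p|^4q^{-2}M^{-2\delta}M^{-(2+2b-2\delta)}\le2^{2+2b}\,|p|^{2-2b+2\delta}\,q^{-2-2\delta}\le2^{2+2b}\,|p|^{2a}q^{-2-2\delta},
\]
the last step because $2-2b+2\delta\le2a$ and $|p|\ge1$. Finally $\sum_{m+l=p}q^{-2-2\delta}\le2\sum_{m\ne0}|m|^{-2-2\delta}<\infty$.
\end{proof}

\begin{remark}\label{rem:sharp}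
The condition $a+b>1$ is necessary. If $0<|m|\le|p|/4$ and $l=p-m$, then $|l|\ge3|m|$, so $\beta(m,l)^2\ge\frac{16}{81}(m^\perp\!\cdot p)^2|m|^{-4}$, and $|m|^2+|l|^2\le2|p|^2$. Since $(m^\perp\!\cdot p)^2+(m\cdot p)^2=|m|^2|p|^2$, averaging over $m\mapsto m^\perp$ gives $\sum_{0<|m|\le|p|/4}(m^\perp\!\cdot p)^2|m|^{-4}=\frac12|p|^2\sum_{0<|m|\le|p|/4}|m|^{-2}$. The left side of Lemma~\ref{lem:beta} is therefore at least a positive constant times $|p|^{2-2b}\log|p|$ for large $|p|$, which is not $O(|p|^{2a})$ if $a+b\le1$.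
\end{remark}

With $(a,b)=(2,0)$ the lemma gives $\sum_{m+l=k}\beta(m,l)^2<\infty$. So \eqref{eq:Gz} converges in $L^2(\mu;\mathbb C)$ as $N\to\infty$, and by hypercontractivity in every $L^p$, $p<\infty$. As $B_k(P_Nu)$ is a linear combination of $G^{(N)}z_k$ and $G^{(N)}z_{-k}$ with coefficients that do not depend on $N$,
\begin{equation}\label{eq:L4}
B_k(P_Nu)\to B_k\ \text{ in }L^p(\mu)\text{ for all }p<\infty,\qquad Gz_k=c\sum_{m+l=k}\beta(m,l):\!z_mz_l\!: .
\end{equation}

\subsection{The nonlinear part in every degree}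

\emph{Degree two by hand.} Let $a+b\ne0$. Since $G$ is a derivation, $G:\!z_az_b\!:\;=(Gz_a)z_b+z_a(Gz_b)$. In $(Gz_a)z_b=c\sum_{m+l=a}\beta(m,l):\!z_mz_l\!:z_b$ the factor $z_b$ contracts with $m=-b$ or with $l=-b$, and either contraction leaves $c\,\beta(-b,a+b)z_{a+b}$. Together with the mirror term, the degree-one part of $G:\!z_az_b\!:$ is
\[
2c\,\bigl[\beta(-b,a+b)+\beta(-a,a+b)\bigr]z_{a+b}=-2c\,\beta(a,b)\,z_{a+b},
\]
by \eqref{eq:triad} for the triad $a,\,b,\,-(a+b)$. Conversely, for $a\ne b$, the coefficient of $:\!z_az_b\!:$ in $Gz_{a+b}$ is $2c\,\beta(a,b)$, since both $(a,b)$ and $(b,a)$ occur; for $a=b$ both coefficients are $0$. So raising and lowering are negative adjoints of each other, and enstrophy conservation is the reason. The general case is the same computation with bookkeeping.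

\emph{Degree $n$.} By \eqref{eq:wickder} and the derivation property,
\[
G^{(N)}:\!z_{k_1}\cdots z_{k_n}\!:\;=\sum_i(G^{(N)}z_{k_i}):\!\textstyle\prod_{j\ne i}z_{k_j}\!:\;=c\sum_i\sum_{m+l=k_i}\beta(m,l):\!z_mz_l\!:\,:\!\prod_{j\neq i}z_{k_j}\!:,
\]
with $|m|^2,|l|^2\le N$. We expand by the product formula and let $N\to\infty$. Terms with a contraction involve only modes $m,l$ of the form $-k_j$ and $k_i+k_j$, so they do not depend on $N$ for $N$ large. The remaining terms converge in $L^2(\mu;\mathbb C)$ because $\sum_{m+l=k_i}\beta^2<\infty$. The left side converges in $L^2(\mu;\mathbb C)$ to $G:\!z_{k_1}\cdots z_{k_n}\!:$, by \eqref{eq:L4} with $p=4$. In the limit the terms are as follows.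
\begin{itemize}
\item \emph{No contraction.} After summation against a finitely supported symmetric $f$ this gives $I_{n+1}(G_+f)$, where $\operatorname{Sym}$ is symmetrization and
\begin{equation}\label{eq:Gplus}
G_+f=\operatorname{Sym}\bigl[nc\,\beta(k_1,k_2)f(k_1+k_2,k_3,\dots,k_{n+1})\bigr],
\end{equation}
with value $0$ inside the brackets if $k_1+k_2=0$.
\item \emph{One contraction.} Contracting $m$ or $l$ with $k_j$, $j\ne i$, yields $2c\,\beta(-k_j,k_i+k_j):\!z_{k_i+k_j}\prod_{r\ne i,j}z_{k_r}\!:$ if $k_i+k_j\ne0$, and nothing otherwise (the other mode would be $0$). As in degree two, the terms for $(i,j)$ and $(j,i)$ add up to the coefficient $-2c\,\beta(k_i,k_j)$. Summing over the $n(n-1)/2$ unordered pairs $\{i,j\}$ and against $f$ gives $I_{n-1}(G_-f)$ with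
\begin{equation}\label{eq:Gminus}
G_-f(p,k_3,\dots,k_n)=\operatorname{Sym}\Bigl[-n(n-1)c\sum_{m+l=p}\beta(m,l)f(m,l,k_3,\dots,k_n)\Bigr].
\end{equation}
\item \emph{Two contractions.} These need distinct $i,j,j'$ with $\{m,l\}$ matched to $-k_j,-k_{j'}$, so $k_i+k_j+k_{j'}=0$. For given $i$ and $\{j,j'\}$ the two matchings give $2c\,\beta(k_j,k_{j'})$ times the same Wick product of the other factors. Summing over the choice of $i$ within the triple gives $2c$ times the left side of \eqref{eq:triad}, that is, $0$.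
\end{itemize}
Hence, for finitely supported symmetric $f$,
\begin{equation}\label{eq:G}
G\,I_n(f)=I_{n+1}(G_+f)+I_{n-1}(G_-f),
\end{equation}
where $G_+=0$ in degree $0$ and $G_-=0$ in degrees $0$ and $1$.

\subsection{Antisymmetry}

For an arbitrary symmetric $f\in\ell^2$ we define $G_\pm f$ pointwise by \eqref{eq:Gplus} and \eqref{eq:Gminus}; the sum in \eqref{eq:Gminus} converges absolutely by Cauchy--Schwarz, since $\sum_{m+l=p}\beta^2<\infty$. To know when $G_+$ and $-G_-$ may be moved across the inner product we record the absolute sum involved. For symmetric $f,g\in\ell^2$ of degrees $n\ge1$ and $n+1$ let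
\[
T_n(f,g)=c\,(n+1)!\,n\sum_{m,l,k'}|\beta(m,l)|\,|f(m+l,k')|\,|g(m,l,k')|,
\]
over $m,l\in\mathbb Z_0^2$ with $m+l\ne0$ and $k'\in(\mathbb Z_0^2)^{n-1}$. If $T_n(f,g)<\infty$, all sums below converge absolutely, and
\begin{equation}\label{eq:adj}
\langle G_+f,g\rangle=(n+1)!\,nc\sum\beta(m,l)f(m+l,k')\overline{g(m,l,k')}=-\langle f,G_-g\rangle,\qquad|\langle G_+f,g\rangle|\le T_n(f,g).
\end{equation}
The symmetrization in \eqref{eq:Gplus} may be dropped because $g$ is symmetric, and the one in \eqref{eq:Gminus} because $f$ is. The prefactors agree because $\langle f,G_-g\rangle$ carries $n!\cdot(n+1)n=(n+1)!\,n$.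

\section{Two estimates for the flux}\label{sec:est}

For $s\in\mathbb R$ and degree $n\ge1$ let $\|f\|_s=\|\Lambda^{s/2}f\|\in[0,\infty]$, with $\Lambda$ from \eqref{eq:L0}; note $\Lambda\ge1$. The dissipation of $L$ is measured by $v\|f\|_1^2$.

\begin{lemma}\label{lem:T}
There are constants $C=C(v,a,b)$ and $C_1=C_1(v)$ such that for all $n\ge1$ and all symmetric $f,g\in\ell^2$ of degrees $n$ and $n+1$ for which the norms on the right are finite:
\begin{enumerate}
\item[(a)] if $a,b\ge0$ and $a+b>1$, then $T_n(f,g)\le C\,n^{3/2}\,\|f\|_a\|g\|_b$;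
\item[(b)] $T_n(f,g)\le C_1\,n^{1/2}\,\|f\|_1\|g\|_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write the summand of $T_n$ as the product of $|\beta|(|m|^2+|l|^2)^{-b/2}|f(m+l,k')|$ and $(|m|^2+|l|^2)^{b/2}|g(m,l,k')|$. By Cauchy--Schwarz, and Lemma~\ref{lem:beta} for the sum over $m+l=k_1$ in the first factor,
\begin{equation}\label{eq:CS}
T_n(f,g)\le c\,(n+1)!\,n\,C_{a,b}^{1/2}\Bigl(\sum|k_1|^{2a}|f|^2\Bigr)^{1/2}\Bigl(\sum(|k_1|^2+|k_2|^2)^b|g|^2\Bigr)^{1/2}.
\end{equation}

(a) Bound $|k_1|^{2a}\le\Lambda^a$ and $(|k_1|^2+|k_2|^2)^b\le\Lambda^b$. Since $\|f\|_a^2=n!\sum\Lambda^a|f|^2$, and similarly for $g$ with $(n+1)!$, the combinatorial factor is $(n+1)!\,n/\sqrt{n!\,(n+1)!}=n\sqrt{n+1}\le\sqrt2\,n^{3/2}$.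

(b) Take $a=b=1$. Now $|k_1|^2$ is only one of $n$ terms of $\Lambda$, and symmetry of $f$ and $g$ allows us to average:
\[
\sum|k_1|^2|f|^2=\frac1n\sum\Lambda|f|^2=\frac{\|f\|_1^2}{n\,n!},\qquad
\sum(|k_1|^2+|k_2|^2)|g|^2=\frac{2\,\|g\|_1^2}{(n+1)(n+1)!}.
\]
The factor becomes $\sqrt2\,(n+1)!\,n/\sqrt{n\,n!\,(n+1)(n+1)!}=\sqrt2\,\sqrt n$.
\end{proof}

The averaging in (b) gains a full factor $n$ over (a) and brings the flux to the growth $\sqrt n$ that the weights of Section~\ref{sec:toy} can absorb.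

Let $s,r\ge0$ with $s+r>1$. Testing against finitely supported symmetric functions, and using \eqref{eq:adj} and Lemma~\ref{lem:T}(a) with $(a,b)=(s,r)$ for $G_+$ and $(a,b)=(r,s)$ for $G_-$, we get, with $C=C(v,s,r)$ and whenever the right side is finite,
\begin{equation}\label{eq:dual}
\|G_+f\|_{-r}\le Cn^{3/2}\|f\|_s\quad(\deg f=n\ge1),\qquad\|G_-g\|_{-r}\le Cn^{3/2}\|g\|_s\quad(\deg g=n+1\ge2).
\end{equation}

\section{Density of the range}\label{sec:density}

We prove Theorem~\ref{thm:main}(ii). Cylinder functions with compact support are inconvenient in chaos, while polynomials are convenient. The first lemma lets us pass from one to the other; it concerns individual functions and uses no linear structure of $\mathcal FC_c^\infty$.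

\begin{lemma}\label{lem:cutoff}
For every real polynomial $F$ in finitely many coordinates there are $F_R\in\mathcal FC_c^\infty$, $R\ge1$, with $F_R\to F$ and $LF_R\to LF$ in $L^2(\mu)$ as $R\to\infty$.
\end{lemma}

\begin{proof}
Let $F=g(u_{k_1},\dots,u_{k_n})$, let $\chi\in C_c^\infty(\mathbb R^n)$ equal $1$ near $0$, and let $F_R$ correspond to $g_R=g\,\chi(\cdot/R)\in C_c^\infty(\mathbb R^n)$. The derivatives of $g_R$ of order at most $2$ converge pointwise to those of $g$ and are bounded by $C(1+|x|)^d$ uniformly in $R\ge1$. Hence $F_R\to F$, $D_kF_R\to D_kF$ and $D_k^2F_R\to D_k^2F$ in $L^4(\mu)$ by dominated convergence. As $u_k,B_k\in L^4(\mu)$ by \eqref{eq:L4}, the claim follows.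
\end{proof}

\begin{proposition}\label{prop:dense}
Let $v,\lambda>0$. If $h\in L^2(\mu)$ is orthogonal to $(\lambda-L)F$ for every real polynomial $F$ in finitely many coordinates, then $h=0$.
\end{proposition}

Polynomials form a vector space, so by the proposition their image under $\lambda-L$ is dense in $L^2(\mu)$. By Lemma~\ref{lem:cutoff} this image is contained in the closure of the set $(\lambda-L)(\mathcal FC_c^\infty)$. Therefore $(\lambda-L)(\mathcal FC_c^\infty)$ is dense, which is Theorem~\ref{thm:main}(ii).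

\begin{proof}[Proof of Proposition~\ref{prop:dense}]
Taking real and imaginary parts of $F$, we have $E[h\,\overline{(\lambda-L)F}]=0$ for all complex polynomials $F$. Write $h=\sum_nI_n(h_n)$. Below, $C$ denotes constants that may depend on $v$ and $\|h\|_{L^2}$ but not on $n$.

\medskip
\emph{Step 1: the tridiagonal system.} Let $F=I_n(f)$ with $f$ finitely supported and symmetric. By \eqref{eq:L0} and \eqref{eq:G},
\[
\lambda\langle h_n,f\rangle+v\langle h_n,\Lambda f\rangle-\langle h_{n+1},G_+f\rangle-\langle h_{n-1},G_-f\rangle=0 .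
\]
For $n=0$ this reads $\lambda\langle h_0,f\rangle=0$, so $h_0=0$. Let $n\ge1$. Since $f$ has finite support, Lemma~\ref{lem:T}(a) with $(a,b)=(2,0)$ gives $T_n(f,h_{n+1})<\infty$, and with $(a,b)=(0,2)$ it gives $T_{n-1}(h_{n-1},f)<\infty$ if $n\ge2$. So \eqref{eq:adj} applies and yields $\langle h_{n+1},G_+f\rangle=-\langle G_-h_{n+1},f\rangle$ and $\langle h_{n-1},G_-f\rangle=-\langle G_+h_{n-1},f\rangle$; for $n=1$ both sides of the latter are $0$. As $f$ is arbitrary,
\begin{equation}\label{eq:sys}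
(\lambda+v\Lambda)h_n+G_+h_{n-1}+G_-h_{n+1}=0\qquad(n\ge1,\ h_0=0)
\end{equation}
pointwise on $(\mathbb Z_0^2)^n$.

\medskip
\emph{Step 2: regularity, with polynomial bounds in $n$.} The energy argument needs $\|h_n\|_1<\infty$, and so far we know only $\|h_n\|\le\|h\|_{L^2}$. By \eqref{eq:sys}, $v\Lambda|h_n|\le|G_+h_{n-1}|+|G_-h_{n+1}|$, hence
\begin{equation}\label{eq:boot}
\|h_n\|_{s'}\le v^{-1}\bigl(\|G_+h_{n-1}\|_{s'-2}+\|G_-h_{n+1}\|_{s'-2}\bigr).
\end{equation}
Estimate \eqref{eq:dual} loses slightly more than one derivative in total and \eqref{eq:boot} gains two, so we can afford to gain half a derivative at a time. With $s'=\frac12$ and \eqref{eq:dual} for $(s,r)=(0,\frac32)$,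
\[
\|h_n\|_{1/2}\le Cn^{3/2}.
\]
Then with $s'=1$ and \eqref{eq:dual} for $(s,r)=(\frac12,1)$,
\begin{equation}\label{eq:reg}
\|h_n\|_1\le Cn^{3/2}\bigl(\|h_{n-1}\|_{1/2}+\|h_{n+1}\|_{1/2}\bigr)\le Cn^3 ,
\end{equation}
where terms with $h_0=0$ are absent. The crude factors $n^{3/2}$ do no harm here.

\medskip
\emph{Step 3: energy identity.} Multiply \eqref{eq:sys} by $n!\,\overline{h_n}$, sum over $(\mathbb Z_0^2)^n$, and take real parts. All sums converge absolutely by \eqref{eq:reg} and Lemma~\ref{lem:T}(b). Put $t_n=\operatorname{Re}\langle G_+h_n,h_{n+1}\rangle$ for $n\ge1$, and $t_0=0$. By \eqref{eq:adj}, $\operatorname{Re}\langle G_-h_{n+1},h_n\rangle=-t_n$. Hence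
\begin{equation}\label{eq:energy}
\lambda\|h_n\|^2+v\|h_n\|_1^2=t_n-t_{n-1}\quad(n\ge1),\qquad|t_n|\le C_1\sqrt n\,\|h_n\|_1\|h_{n+1}\|_1 .
\end{equation}
Summing up to $N$ leaves the flux $t_N$, for which \eqref{eq:reg} gives only $|t_N|\le CN^{13/2}$. So we sum with weights.

\medskip
\emph{Step 4: weighted summation.} Let $w_n=(n_0+n)^{-8}$ with an integer $n_0\ge1$ to be chosen. By \eqref{eq:reg} and $|t_n|\le Cn^{13/2}$,
\[
\sum_nw_n|t_n|<\infty,\qquad w_nt_n\to0,\qquad S:=\sum_{n\ge1}w_n\|h_n\|_1^2<\infty .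
\]
Since $\sum_{n=1}^Nw_n(t_n-t_{n-1})=w_Nt_N+\sum_{n=1}^{N-1}(w_n-w_{n+1})t_n$, letting $N\to\infty$ in the weighted sum of \eqref{eq:energy} gives
\[
\lambda\sum_{n\ge1}w_n\|h_n\|^2+vS=\sum_{n\ge1}(w_n-w_{n+1})t_n .
\]
By the mean value theorem $0\le w_n-w_{n+1}\le\frac8{n_0+n}w_n$. Moreover $\frac{8\sqrt n}{n_0+n}\le\frac4{\sqrt{n_0}}$, and $w_n\le2^8w_{n+1}$. So the right side is at most
\[
\frac{4C_1}{\sqrt{n_0}}\sum_{n\ge1}w_n\,\tfrac12\bigl(\|h_n\|_1^2+\|h_{n+1}\|_1^2\bigr)\le\frac{4C_1}{\sqrt{n_0}}\Bigl(\frac12+128\Bigr)S\le\frac{520\,C_1}{\sqrt{n_0}}\,S .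
\]
For $n_0\ge(1040\,C_1/v)^2$ we obtain $\lambda\sum_nw_n\|h_n\|^2+\frac v2S\le0$. Hence $h_n=0$ for all $n\ge1$, and $h_0=0$, so $h=0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. The viscosity enters the last step only through the choice of $n_0$. By the proof of Lemma~\ref{lem:T}, one can take $C_1=\sqrt2\,c\,C_{1,1}^{1/2}$, which is a multiple of $v^{-1/2}$, so $n_0$ can be taken of order $v^{-3}$ for small $v$.

\section{Fractional dissipation, $L^p$, adjoint, and decay}\label{sec:gen}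

The argument used a total smoothing of two derivatives against a loss of slightly more than one, and there is room to spare. For $v>0$, $\kappa\in\mathbb R$ and $\theta>\frac12$ let, on $\mathcal FC_b^2$,
\[
L_{\theta,\kappa}F=\sum_k\Bigl[\tfrac12|k|^{2\theta-4}D_k^2F-v|k|^{2\theta}u_kD_kF-\kappa B_kD_kF\Bigr],\qquad L=L_{1,1}.
\]
This corresponds to dissipation $v(-\Delta)^\theta$ with matching noise. The measure $\mu$ is unchanged, since $|k|^{2\theta-4}/(2v|k|^{2\theta})=1/(2v|k|^4)$.

\begin{theorem}\label{thm:gen}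
Let $v>0$, $\kappa\in\mathbb R$, $\theta>\frac12$, $1\le p\le2$.
\begin{enumerate}
\item $L_{\theta,\kappa}$ is dissipative on $\mathcal FC_b^2$ in $L^p(\mu)$, and $(\lambda-L_{\theta,\kappa})(\mathcal FC_c^\infty)$ is dense in $L^p(\mu)$ for all $\lambda>0$. The closure of $(L_{\theta,\kappa},\mathcal FC_b^2)$ in $L^p(\mu)$ is $m$-dissipative and is its only $m$-dissipative extension. It is the only generator of a $C_0$-semigroup on $L^p(\mu)$ that extends $(L_{\theta,\kappa},\mathcal FC_b^2)$, and even the only one that coincides with $L_{\theta,\kappa}$ on $\mathcal FC_c^\infty$.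
\item In $L^2(\mu)$, $(\overline{L_{\theta,\kappa}})^*=\overline{L_{\theta,-\kappa}}$.
\item In $L^2(\mu)$, the semigroup $P_t$ generated by $\overline{L_{\theta,\kappa}}$ is Markov with invariant measure $\mu$. For $F\in D(\overline{L_{\theta,\kappa}})$,
\[
-E[F\,\overline{L_{\theta,\kappa}}F]=\sum_k\tfrac12|k|^{2\theta-4}E[(D_kF)^2],
\]
with $D_k$ understood as the closure in $L^2(\mu)$ of $D_k$ on $\mathcal FC_b^2$. Moreover, with $\mu(f)=E[f]$,
\[
\|P_tf-\mu(f)\|_{L^2}\le e^{-vt}\|f-\mu(f)\|_{L^2}.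
\]
\end{enumerate}
\end{theorem}

For $p=1$ and $\theta=\kappa=1$, item 1 removes the restriction to large viscosity from Stannat's theorem. We make no claim for $p>2$ or $\theta\le\frac12$; the energy estimate below uses Lemma~\ref{lem:beta} with $a=b=\theta$, which by Remark~\ref{rem:sharp} requires $\theta>\frac12$. Write $A=L_{\theta,\kappa}$.

\subsection{Proof of item 1}

\emph{Dissipativity in $L^p$.} As in Lemma~\ref{lem:inv}, integration by parts gives $E[\frac12|k|^{2\theta-4}D_k^2F]=v|k|^{2\theta}E[u_kD_kF]$, so $E[AF]=0$ on $\mathcal FC_b^2$. For $\psi\in C^\infty(\mathbb R)$ we have $\psi(F)\in\mathcal FC_b^2$ and $A\psi(F)=\psi'(F)AF+\psi''(F)\Gamma$ with $\Gamma=\sum_k\frac12|k|^{2\theta-4}(D_kF)^2\ge0$. Hence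
\begin{equation}\label{eq:psi}
E[\psi'(F)AF]=-E[\psi''(F)\Gamma],\qquad\text{which is}\le0\text{ if }\psi''\ge0 .
\end{equation}
Take $\psi'(t)=t(t^2+\epsilon)^{(p-2)/2}$. Then $\psi''(t)=(t^2+\epsilon)^{(p-4)/2}\bigl((p-1)t^2+\epsilon\bigr)\ge0$ because $p\ge1$. Because $p\le2$, $|\psi'(t)|\le|t|^{p-1}$ for $t\neq0$, and $\psi'(0)=0$. As $F$ is bounded and $AF\in L^2(\mu)$, letting $\epsilon\downarrow0$ gives $E[\operatorname{sgn}(F)|F|^{p-1}AF]\le0$, with $\operatorname{sgn}(0)=0$. By H\"older,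
\[
\lambda\|F\|_{L^p}^p\le E[\operatorname{sgn}(F)|F|^{p-1}(\lambda-A)F]\le\|F\|_{L^p}^{p-1}\|(\lambda-A)F\|_{L^p}.
\]

\emph{Density in $L^2$.} Lemma~\ref{lem:cutoff} holds for $A$ with the same proof, so it suffices to prove Proposition~\ref{prop:dense} for $A$. The computation of \eqref{eq:L0} with $|k|^{2\theta}$ in place of $|k|^2$ shows that the linear part of $A$ acts as $I_n(f)\mapsto-vI_n(\Lambda_\theta f)$ with
\[
\Lambda_\theta=\sum_i|k_i|^{2\theta}\ge1,
\]
and $c$ is replaced by $\kappa c$ in $G_\pm$ and by $|\kappa|c$ in $T_n$. Put $\|f\|_s=\|\Lambda_\theta^{s/(2\theta)}f\|$, so that the dissipation norm is $\|f\|_\theta$. For $a,b\ge0$,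
\[
|k_1|^{2a}\le\Lambda_\theta^{a/\theta},\qquad(|k_1|^2+|k_2|^2)^b\le2^b\max(|k_1|,|k_2|)^{2b}\le2^b\Lambda_\theta^{b/\theta},
\]
so \eqref{eq:CS} gives Lemma~\ref{lem:T}(a), and then \eqref{eq:dual}, for these norms. For the analogue of (b) take $a=b=\theta$ in \eqref{eq:CS}, which is allowed since $2\theta>1$. By symmetry
\[
\sum|k_1|^{2\theta}|f|^2=\frac1n\sum\Lambda_\theta|f|^2,\qquad\sum(|k_1|^2+|k_2|^2)^\theta|g|^2\le2^\theta\sum(|k_1|^{2\theta}+|k_2|^{2\theta})|g|^2=\frac{2^{\theta+1}}{n+1}\sum\Lambda_\theta|g|^2,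
\]
and as before $T_n(f,g)\le C_1\sqrt n\,\|f\|_\theta\|g\|_\theta$ with a new constant $C_1=C_1(v,\kappa,\theta)$.

Step 1 of the proof of Proposition~\ref{prop:dense} is unchanged, with $\Lambda_\theta$ for $\Lambda$. In Step 2 fix an integer $J>\theta/(2\theta-1)$ and put $s_j=j\theta/J$, $0\le j\le J$. For $0\le j<J$ the equation gives
\[
\|h_n\|_{s_{j+1}}\le v^{-1}\bigl(\|G_+h_{n-1}\|_{-r}+\|G_-h_{n+1}\|_{-r}\bigr),\qquad r=2\theta-s_{j+1}\ge\theta .
\]
Since $s_j+r=2\theta-\theta/J>1$, \eqref{eq:dual} with $s=s_j$ yields inductively $\|h_n\|_{s_j}\le C_j'n^{3j/2}$, and finally $\|h_n\|_\theta\le Cn^{3J/2}$. Step 3 gives $\lambda\|h_n\|^2+v\|h_n\|_\theta^2=t_n-t_{n-1}$ with $|t_n|\le C_1\sqrt n\,\|h_n\|_\theta\|h_{n+1}\|_\theta\le Cn^{3J+1/2}$. In Step 4 take $w_n=(n_0+n)^{-K}$ with $K=3J+2$. Then $\sum w_n|t_n|<\infty$, $S=\sum w_n\|h_n\|_\theta^2<\infty$, and, using $w_n-w_{n+1}\le\frac K{n_0+n}w_n$ and $w_n\le2^Kw_{n+1}$,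
\[
\lambda\sum_nw_n\|h_n\|^2+vS\le\frac{KC_1}{2\sqrt{n_0}}\cdot\frac{1+2^K}2\,S .
\]
For $n_0$ large this forces $h=0$.

\emph{Closure in $L^p$, $1\le p\le2$.} Since $\|\cdot\|_{L^p}\le\|\cdot\|_{L^2}$ and $L^2(\mu)$ is dense in $L^p(\mu)$, the set $(\lambda-A)(\mathcal FC_c^\infty)$ is dense in $L^p(\mu)$. Let $\mathcal D_c$ be the linear span of $\mathcal FC_c^\infty$. By Lemma~\ref{lem:cutoff}, its closure in $L^2(\mu)$ contains all polynomials, so $\mathcal D_c$ is dense in $L^p(\mu)$. Thus $A$ on $\mathcal FC_b^2$ and its restriction $A_c$ to $\mathcal D_c$ are densely defined, dissipative, and have dense ranges $(\lambda-A)(\mathcal FC_b^2)$ and $(\lambda-A)(\mathcal D_c)$. By Lumer--Phillips both closures are $m$-dissipative.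

\emph{Uniqueness.} Let $A'$ generate a $C_0$-semigroup on $L^p(\mu)$ and coincide with $A$ on $\mathcal FC_c^\infty$. By linearity $A'\supset A_c$, and $A'$ is closed, so $A'\supset\overline{A_c}$. For large $\lambda$, $\lambda-A'$ is injective and $\lambda-\overline{A_c}$ is onto, hence $A'=\overline{A_c}$. Applied to $A'=\bar A$, the closure of $(A,\mathcal FC_b^2)$, this shows $\bar A=\overline{A_c}$. An $m$-dissipative extension of $A$ is densely defined, so it generates a $C_0$-semigroup and is covered.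

\subsection{Proof of item 2}

Let $F,H\in\mathcal FC_b^2$. Gaussian integration by parts gives
\[
E\bigl[H\bigl(\tfrac12|k|^{2\theta-4}D_k^2F-v|k|^{2\theta}u_kD_kF\bigr)\bigr]=-\tfrac12|k|^{2\theta-4}E[D_kH\,D_kF],
\]
which is symmetric in $F$ and $H$. By Lemma~\ref{lem:inv}, $E[H\sum_kB_kD_kF]+E[F\sum_kB_kD_kH]=E[\sum_kB_kD_k(FH)]=0$. So $E[H\,L_{\theta,\kappa}F]=E[F\,L_{\theta,-\kappa}H]$, that is, $L_{\theta,-\kappa}\subset(\overline{L_{\theta,\kappa}})^*$. The right side is $m$-dissipative, as the adjoint of a densely defined $m$-dissipative operator on a Hilbert space. By item 1 for $-\kappa$ it equals $\overline{L_{\theta,-\kappa}}$.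

\subsection{Proof of item 3}

\emph{Energy identity.} The operator $D_k$ on $\mathcal FC_b^2$ is closable in $L^2(\mu)$: if $F_j\to0$ and $D_kF_j\to f$, then for $H\in\mathcal FC_c^\infty$ we have $E[fH]=\lim_jE[F_j(2v|k|^4u_kH-D_kH)]=0$, and the span of $\mathcal FC_c^\infty$ is dense, so $f=0$. On $\mathcal FC_b^2$ the identity is \eqref{eq:psi} with $\psi(t)=t^2/2$. If $F_j\in\mathcal FC_b^2$ converge to $F$ in the graph norm of $\bar A$, apply it to $F_i-F_j$: the sequences $(D_kF_j)_k$, $j\in\mathbb N$, are Cauchy in the Hilbert space with squared norm $\sum_k\frac12|k|^{2\theta-4}E[\,\cdot\,^2]$. Their limit is $(D_kF)_k$, and the identity passes to $F$.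

\emph{Invariance and decay.} In the coordinates $\eta$ the form is
\[
v\sum_k|k|^{2\theta}E[(\partial_{\eta_k}F)^2]\ge v\sum_kE[(\partial_{\eta_k}F)^2]\ge v\bigl(E[F^2]-(E[F])^2\bigr)
\]
by the Gaussian Poincar\'e inequality, first on $\mathcal FC_b^2$ and then on $D(\bar A)$ by the same approximation. Also $E[\bar AF]=0$ on $D(\bar A)$, so $\frac d{dt}E[P_tf]=E[\bar AP_tf]=0$ for $f\in D(\bar A)$, and by density $E[P_tf]=E[f]$ for all $f\in L^2(\mu)$. Thus $\mu$ is invariant, and $P_t$ preserves mean-zero functions. Since $A1=0$, $P_t1=1$. For mean-zero $f\in D(\bar A)$ we get $\frac d{dt}\|P_tf\|_{L^2}^2=2E[P_tf\,\bar AP_tf]\le-2v\|P_tf\|_{L^2}^2$. This gives the decay for such $f$. If $f_j\in D(\bar A)$ and $f_j\to f$, then $f_j-\mu(f_j)$ are mean-zero elements of $D(\bar A)$ that converge to $f-\mu(f)$, so the decay holds for all $f$.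

\emph{Positivity.} Approximate $t\mapsto(t-1)^+$, uniformly on the bounded range of $F\in\mathcal FC_b^2$, by smooth nondecreasing functions $\psi'$. Then \eqref{eq:psi} gives $E[(F-1)^+AF]\le0$, and since $F\mapsto(F-1)^+$ is continuous in $L^2(\mu)$, $E[(F-1)^+\bar AF]\le0$ on $D(\bar A)$. Let $f\le1$ and $F=\lambda(\lambda-\bar A)^{-1}f$, so $F-f=\lambda^{-1}\bar AF$. Where $F>1$ we have $F-1\le F-f$. Hence
\[
E[((F-1)^+)^2]\le E[(F-f)(F-1)^+]=\lambda^{-1}E[(F-1)^+\bar AF]\le0,
\]
so $F\le1$. If $f\le0$, apply this to $jf$ for every $j\in\mathbb N$ to get $jF\le1$, hence $F\le0$. So $\lambda(\lambda-\bar A)^{-1}$ preserves positivity, and so does the strong limit $P_t=\lim_j\bigl(\frac jt(\frac jt-\bar A)^{-1}\bigr)^j$. Together with $P_t1=1$ this shows that $P_t$ is Markov. \qed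

\begin{thebibliography}{9}
\bibitem{reflection} \emph{A Reflection Type Problem For The Stochastic 2-D Navierstokes Equations With Periodic Conditions}, \texttt{https://projecteuclid.org/download/pdf\_1/euclid.ecp/1465261985}.
\end{thebibliography}

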